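# Averages of $p$-ranks over the abelian covers of a pointed stable curve

## 1. An integer limit, approached exponentially fast

**Theorem A.** Let $k$ be an algebraically closed field of characteristic $p>0$, let $X^\bullet=(X,D_X)$ be a pointed stable curve of type $(g_X,n_X)$ over $k$, and let $\Pi_{X^\bullet}$ be its admissible fundamental group. For $t\ge 1$ put $n=p^t-1$, $K_n=\ker(\Pi_{X^\bullet}\to\Pi_{X^\bullet}^{\rm ab}\otimes\mathbb Z/n\mathbb Z)$ and
$$\gamma^{\rm av}_{p,n}(\Pi_{X^\bullet})=\frac{\dim_{\mathbb F_p}(K_n^{\rm ab}\otimes\mathbb F_p)}{\#(\Pi_{X^\bullet}^{\rm ab}\otimes\mathbb Z/n\mathbb Z)} .$$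
For every vertex $v\notin V^0$ of the dual semi-graph, the integer $r_v\ge 0$ of Definition 6.1 (which depends only on $X_v$, $D_v$ and the partition of $D_v$ into blocks) satisfies the following. There are $C>0$ and $\theta<1$ with
$$\Big|\gamma^{\rm av}_{p,p^t-1}(\Pi_{X^\bullet})-\Big(\sum_{v\notin V^0}r_v+\#E^{br}-\#V^0\Big)\Big|\le C\theta^t\qquad(t\ge 2).$$
In particular $\mathrm{Avr}_p(\Pi_{X^\bullet})=\lim_{t\to\infty}\gamma^{\rm av}_{p,p^t-1}(\Pi_{X^\bullet})$ exists for every pointed stable curve $X^\bullet$ over $k$, and it equals the integer $\sum_{v\notin V^0}r_v+\#E^{br}-\#V^0$.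

**Theorem B.** (1) $r_v\le g_v-1+m_v$ for every $v\notin V^0$. Let $\beta$ be the number of non-bridge graph blocks of $\Gamma^*$ (blocks in the sense of graph theory, a loop counting as a block). Then $\mathrm{Avr}_p(\Pi_{X^\bullet})\le\sum_v g_v+\beta-1$, with equality if and only if $r_v=g_v-1+m_v$ for all $v\notin V^0$.

(2) Let $X_\lambda$ be $\mathbb P^1$ with $0\sim\infty$ and $1\sim\lambda$ glued, where $\lambda\neq0,1,\infty$ (so $g_X=2$, $n_X=0$). Then $\mathrm{Avr}_p=0$ if the coefficient of $x^i$ in $(x-1)^f(x-\lambda)^{p-1-f}$ vanishes for some $0\le f,i\le p-1$, and $\mathrm{Avr}_p=1$ otherwise. All but finitely many $\lambda$ give $1$; for $p\ge3$, $\lambda=2$ gives $0$. So $\mathrm{Avr}_p$ is not determined by $\Gamma$ and the $g_v$.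

The next section explains every symbol. In one sentence: take the largest abelian cover of $X^\bullet$ with group killed by $p^t-1$, count its $\mathbb Z/p$-covers, divide by its degree, and let $t$ grow; the theorem says that this ratio converges to an integer.

For comparison, it is known that the analogue for a prime $\ell\ne p$ has a limit that depends only on the type. With $K_m$ defined in the same way for $(m,p)=1$, one has $\dim_{\mathbb F_\ell}(K_m^{\rm ab}\otimes\mathbb F_\ell)/\#(\Pi^{\rm ab}_{X^\bullet}\otimes\mathbb Z/m)\to 2g_X+n_X-2$. Theorem B(2) shows that for $\ell=p$ even the dual graph and the genera do not determine the limit.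

## 2. Admissible coverings, the graph $\Gamma^*$, blocks and bridges

**Pointed stable curves.** $X$ is a connected projective curve whose only singularities are nodes, and $D_X$ is a set of $n_X$ smooth points. For a component $v$, let $X_v$ be its normalization, $g_v$ the genus of $X_v$, and $D_v\subset X_v$ the set of points over nodes or marked points ("special points"). Stability means that $\#D_v\ge3$ if $g_v=0$ and $\#D_v\ge 1$ if $g_v=1$. The dual semi-graph $\Gamma$ has one vertex per component, one edge per node (a loop if both branches lie on one component), and one open edge per marked point. It is connected.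

**Admissible coverings.** A Galois admissible covering $Y^\bullet\to X^\bullet$ with finite group $G$ is a finite morphism of pointed nodal curves with $G$ acting on $Y$, $Y/G=X$, such that:

- it is a $G$-torsor over the smooth unmarked points;
- it is tamely ramified over the marked points, and the marked points of $Y$ are their preimages;
- nodes of $Y$ are exactly the points over nodes of $X$. At a node with branch parameters $u',v'$ over a node with branch parameters $u,v$ we have $u=u'^e$, $v=v'^e$ with $(e,p)=1$, and the stabilizer is cyclic of order $e$ and acts by $u'\mapsto\zeta u'$, $v'\mapsto\zeta^{-1}v'$.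

The connected ones correspond to finite quotients of $\Pi_{X^\bullet}$. If $X^\bullet$ is smooth, $\Pi_{X^\bullet}$ is the tame fundamental group of $X\setminus D_X$. Open subgroups of $\Pi_{X^\bullet}$ are the admissible fundamental groups of the corresponding coverings.

*Example 2.1.* Let $X$ be $\mathbb P^1$ with $0\sim\infty$, marked at $1$: type $(1,1)$. For $n$ prime to $p$, here are two admissible $\mathbb Z/n$-coverings. First, a cycle of $n$ copies of $\mathbb P^1$ (unramified at the nodes). Second, $z\mapsto z^n$ on $\mathbb P^1$ with $0\sim\infty$ glued. In the second one $z\mapsto\zeta z$ acts by $\zeta$ on the parameter $z$ at $0$ and by $\zeta^{-1}$ on the parameter $1/z$ at $\infty$, as required.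

**The graph $\Gamma^*$.** If $n_X>0$, add one vertex $\infty$ to $\Gamma$ and attach all open edges to it; if $n_X=0$ put $\Gamma^*=\Gamma$. So $\Gamma^*$ is a connected graph, and $D_v$ is the set of half-edges of $\Gamma^*$ at $v$.

**Blocks at $v$.** Partition $D_v$ as follows. The two halves of a loop at $v$ form a block. Two half-edges of non-loop edges are in the same block iff the other endpoints of these edges lie in the same connected component of $\Gamma^*-v$. Call the blocks $B_j$; let $m_v$ be the number of blocks with $|B_j|\ge2$. Let $E^{br}$ be the set of *nodes* that are bridges of $\Gamma^*$, and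
$$V^0=\{v:\ g_v=0,\ m_v=0\}.$$

*Observation 2.2.* A half-edge at $v$ of an edge $e$ is a singleton block iff $e$ is a bridge of $\Gamma^*$. Indeed, loops are neither. If $e$ is not a loop and joins $v$ to the component $C$ of $\Gamma^*-v$, then a second edge from $v$ to $C$ puts $e$ on a cycle, while if there is no second one, removing $e$ separates $C$ from $v$.

*Example 2.3.* Let $\Gamma$ have vertices $v,v',v''$, two edges $e_1,e_2$ joining $v$ to $v'$, one edge $e_3$ joining $v$ to $v''$, and one marked point $x$ on $v$. Then $\Gamma^*-v$ has components $\{v'\},\{v''\},\{\infty\}$; the blocks at $v$ are $\{e_1,e_2\},\{e_3\},\{x\}$, so $m_v=1$ and $e_3\in E^{br}$. Now put a second marked point on $v''$. Then $v''$ and $\infty$ are joined in $\Gamma^*-v$, the blocks are $\{e_1,e_2\},\{e_3,x\}$, so $m_v=2$ and $e_3\notin E^{br}$.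

**Graph blocks.** In Theorem B(1), a graph block of $\Gamma^*$ is an equivalence class of edges for the relation "equal, or on a common cycle" (two parallel edges form a cycle; a loop is a cycle by itself). That this is an equivalence relation is textbook. A bridge is a class by itself. I always say "graph block" for these, and "block at $v$" for the partition of $D_v$.

## 3. Cutting the cover at the nodes

Fix $t\ge2$, $q=p^t$, $n=q-1\ge2$, and $A=\Pi_{X^\bullet}^{\rm ab}\otimes\mathbb Z/n$. Then $\mu_n=\mathbb F_q^\times\subset k^\times$. A character is a homomorphism to $\mu_n$. Let $Y^\bullet\to X^\bullet$ be the connected admissible covering with group $A$, so $K_n=\Pi_{Y^\bullet}$.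

**Step 1: turn the numerator into $p$-ranks and a graph count.** A $\mathbb Z/p$-Galois admissible covering of $Y^\bullet$ has ramification indices dividing $p$ and prime to $p$, so it is étale; conversely, étale coverings are admissible. Hence $\dim K_n^{\rm ab}\otimes\mathbb F_p=\dim H^1_{et}(Y,\mathbb F_p)$. Let $\nu$ be the normalization of $Y$, with components $Y_w$, and let $E(Y),V(Y)$ be the sets of nodes and of components. Write $\sigma(\cdot)=\dim H^1_{et}(\cdot,\mathbb F_p)$ for the $p$-rank. The sequence
$$0\to\mathbb F_p\to\nu_*\mathbb F_p\to\bigoplus_{E(Y)}\mathbb F_p\to0$$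
is exact, its last term is a skyscraper and has no $H^1$, and $H^0$ of the three terms has dimension $1$, $\#V(Y)$, $\#E(Y)$. The long exact sequence gives
$$\dim H^1_{et}(Y,\mathbb F_p)=\sum_w\sigma(Y_w)+\#E(Y)-\#V(Y)+1.\tag{3.1}$$

**Step 2: describe characters of $\Pi_{X^\bullet}$ component by component.** Let $\Pi_v$ be the tame fundamental group of $X_v\setminus D_v$. Tame inertia at $x\in D_v$ is a copy of $\widehat{\mathbb Z}'(1)$, acting on roots of a uniformizer $z$ by $z^{1/N}\mapsto\zeta_Nz^{1/N}$. The inertia value of $\chi:\Pi_v\to\mu_n$ at $x$ is its restriction to inertia, $a(x)\in\mathrm{Hom}(\widehat{\mathbb Z}'(1),\mu_n)=\mathbb Z/n$. Recall (Kummer theory) the exact sequence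
$$0\to H^1(X_v,\mu_n)\to\mathrm{Hom}(\Pi_v,\mu_n)\to\Big\{a\in(\mathbb Z/n)^{D_v}:\sum_x a(x)=0\Big\}\to0,\qquad \#H^1(X_v,\mu_n)=n^{2g_v}.\tag{3.2}$$

A character of $\Pi_{X^\bullet}$ restricts to characters $\chi_v$ of the $\Pi_v$. I claim that a family $(\chi_v)_v$ arises this way iff $a(b)+a(b')=0$ at every node with branches $b,b'$.

*Necessity.* The stabilizer of a node acts by $\zeta$ on one branch and by $\zeta^{-1}$ on the other.

*Sufficiency.* The $\chi_v$ define tame $\mu_n$-coverings of the $X_v$ (possibly disconnected). At a node, the inertia images $I_b,I_{b'}\subset\mu_n$ coincide since $a(b')=-a(b)$, and the fibres over $b$ and $b'$ are both $\mu_n/I_b$-torsors. Identify them by any $\mu_n$-equivariant bijection. An element $\tau\in I_b$ that acts by $\zeta$ on the branch over $b$ is the image of some generatorwise choice under $a(b)$; under $a(b')=-a(b)$ the same inertia element has image $\tau^{-1}$. So $\tau^{-1}$ acts by $\zeta$, and $\tau$ by $\zeta^{-1}$, on the branch over $b'$. The glued curve is an admissible $\mu_n$-covering.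

**Step 3: which characters of $\Pi_v$ come from $A$?** Let $A_v=\mathrm{im}(\Pi_v\to A)$. Since $\mathbb Z/n$ is injective over itself, every character of $A_v$ extends to $A$. So $A_v^\vee:=\mathrm{Hom}(A_v,\mu_n)$ is the image of $\mathrm{Hom}(A,\mu_n)\to\mathrm{Hom}(\Pi_v,\mu_n)$.

**Lemma 3.1.** $A_v^\vee$ is the set of $\chi\in\mathrm{Hom}(\Pi_v,\mu_n)$ whose inertia vector $a$ satisfies $\sum_{x\in B_j}a(x)=0$ for every block $B_j$ at $v$.

*Proof.* Call a *flow* a $\mathbb Z/n$-valued function on the half-edges of $\Gamma^*$ with opposite values on the two halves of each edge and sum $0$ at each vertex of $\Gamma$. The sum at $\infty$ is then $0$ too, because the total over all half-edges is $0$. By Step 2 and (3.2), $A_v^\vee$ is the full preimage of the set of those $a\in(\mathbb Z/n)^{D_v}$ that extend to a flow: once a flow is given, (3.2) provides characters with these inertia vectors at the other vertices.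

*Necessity.* For a loop at $v$ the two values are opposite. Let $C$ be a component of $\Gamma^*-v$. Summing the flow over all half-edges at vertices of $C$ gives $0$, and edges inside $C$ cancel. So the $C$-halves of the edges joining $C$ to $v$ sum to $0$, hence so do their $v$-halves.

*Sufficiency.* Let $a$ have sum $0$ on each block. For each component $C$ of $\Gamma^*-v$, the values on the edges joining $v$ to $C$ are now fixed, and we need an antisymmetric function on the edges inside $C$ with prescribed sums $c(u)$ at the vertices $u$ of $C$; by the block condition $\sum_uc(u)=0$. Such a function exists on a spanning tree of $C$. If the tree has one vertex, $c=0$. Otherwise take a leaf $u$ with neighbour $u'$, put $c(u)$ on the half at $u$ and $-c(u)$ on the half at $u'$, replace $c(u')$ by $c(u')+c(u)$, delete $u$, and continue. $\square$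

Consequently
$$\#A_v=n^{2g_v+\sum_j(|B_j|-1)}.\tag{3.3}$$
So $\#A_v=1$ if $v\in V^0$, and $\#A_v\ge n$ otherwise.

**Step 4: count components and nodes of $Y$.** The stabilizer in $A$ of a component of $Y$ over $v$ is $A_v$. So there are $\#A/\#A_v$ of them, each with normalization the connected tame $A_v$-cover $Y_v\to X_v$ defined by $\Pi_v\to A_v$. For a node $e$ of $X$, let $I_e\subset A$ be the image of inertia. An element fixing a node of $Y$ over $e$ fixes both branches (they map to different branches of $e$), hence lies in the inertia group; so $Y$ has $\#A/\#I_e$ nodes over $e$. The dual of $I_e$ is the image of $\chi\mapsto a(x)$ on $A_v^\vee$, where $x\in D_v$ is a branch of $e$. By Lemma 3.1 this is $0$ if $\{x\}$ is a block, and $\mathbb Z/n$ otherwise. By Observation 2.2, $\#I_e=1$ if $e\in E^{br}$ and $\#I_e=n$ otherwise. Dividing (3.1) by $\#A$: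
$$\gamma^{\rm av}_{p,n}=\sum_v\frac{\sigma(Y_v)}{\#A_v}-\sum_v\frac1{\#A_v}+\sum_e\frac1{\#I_e}+\frac1{\#A}.\tag{3.4}$$

**Step 5: the last term is small.** We show that some vertex is not in $V^0$, so that $\#A\ge n$. Suppose all vertices are in $V^0$. Every edge of $\Gamma^*$ has an end in $\Gamma$, so every edge is a bridge and $\Gamma^*$ is a tree; hence $\Gamma$ is a tree. Also $n_X\le1$, since two open edges and a path in $\Gamma$ would form a cycle. All $g_v=0$, so each vertex needs at least three special points. But if $\Gamma$ has one vertex, it has at most one special point; if it has more, a leaf has one node and at most one marked point. Contradiction.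

So the last three terms of (3.4) equal $\#E^{br}-\#V^0+O(1/n)$. If $v\in V^0$, then $Y_v=X_v=\mathbb P^1$ and $\sigma(Y_v)=0$. **Theorem A is therefore reduced to the following:**
$$\text{for }v\notin V^0:\qquad \sigma(Y_v)/\#A_v=r_v+O(\theta^t)\ \text{ for some }\theta<1.\tag{3.5}$$

*Three examples by hand.*

*(a)* The nodal curve of Example 2.1 has blocks $\{0,\infty\}$ and $\{1\}$, so $\#A_v=n$, $Y_v\to X_v$ is $z\mapsto z^n$, and $\#A=n^2$ (there are $n$ choices of gluing besides the $n$ characters in $A_v^\vee$). So $Y$ is a cycle of $n$ copies of $\mathbb P^1$ and $\dim H^1(Y,\mathbb F_p)=1$. The average is $1/n^2\to0$.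

*(b)* An elliptic curve with one marked point: $\{x\}$ is a block, so $Y\to X$ is unramified of degree $n^2$, and $Y$ is an elliptic curve with $\sigma(Y)\le1$. The average tends to $0$.

*(c)* A $\mathbb P^1$ with three elliptic tails $E_1,E_2,E_3$ ($g_X=3$, $n_X=0$). All three nodes are bridges, the central vertex is in $V^0$, and $\#A=n^6$. Over the centre there are $n^6$ lines, over $E_i$ there are $n^4$ elliptic curves, and there are $3n^6$ nodes. So $\dim H^1(Y,\mathbb F_p)=O(n^4)+3n^6-n^6$ and $\mathrm{Avr}_p=2=\#E^{br}-\#V^0$. Here the whole limit comes from the graph.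

From now on fix $v\notin V^0$ and write $Z=X_v$, $g=g_v$, $S=D_v$, $m=m_v$. Let $S'\subset S$ be the union of the blocks of size $\ge2$.

## 4. Each character is a line bundle with a Frobenius

This section turns $\sigma(Y_v)/\#A_v$ into an average, over pairs $(L,D)$, of the stable rank of a semilinear map on $H^1(Z,L)$.

**Semilinear algebra.** A $p^l$-linear map is additive with $T(\lambda x)=\lambda^{p^l}T(x)$. Since $k$ is perfect, its image is a $k$-subspace; *rank* means the dimension of the image and equals the codimension of the kernel. If $T$ is a $q$-linear endomorphism of a finite-dimensional space $H$, its *stable rank* is $\dim_k\bigcap_jT^jH$, and by the Fitting decomposition and Lang's theorem this is $\dim_{\mathbb F_q}H^{T=1}$. For example $T(x,y)=(0,x^q)$ on $k^2$ has rank $1$ and stable rank $0$.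

**Step 1: characters as pairs $(L,D)$.** Let $f:Y_v\to Z$. As $\#A_v$ is prime to $p$, $f_*\mathcal O=\bigoplus_{\chi\in A_v^\vee}L_\chi$, where $L_\chi$ is the line bundle of functions on which $A_v$ acts through $\chi$. Near $x\in S$, let $e$ be the ramification index and $\pi$ a parameter upstairs with $\pi^e=z$, a uniformizer at $x$; the stabilizer multiplies $\pi$ by $e$-th roots of unity $\zeta$. If $\chi$ is $\zeta\mapsto\zeta^j$ there, $0\le j<e$, then $L_\chi$ is generated by $\pi^j$. Note $e\mid n$. So the $n$-th power map identifies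
$$L_\chi^n\cong\mathcal O(-D_\chi),\qquad D_\chi=\sum d_xx,\quad d_x=jn/e,\quad 0\le d_x<n,$$
and $d_x\bmod n$ is the inertia value of $\chi$ at $x$.

**Lemma 4.1.** $\chi\mapsto(L_\chi,D_\chi)$ is a bijection from $A_v^\vee$ onto the set of pairs $(L,D)$ with $D=\sum d_xx$, $0\le d_x<n$, $\sum_{x\in B_j}d_x\equiv0\ (n)$ for all $j$, and $L\in\mathrm{Pic}(Z)$, $L^n\cong\mathcal O(-D)$. For each such $D$ there are exactly $n^{2g}$ bundles $L$.

*Proof.* The pairs lie in this set by Lemma 3.1. Since $n\mid\deg D$ and $(n,p)=1$, there are $n^{2g}$ bundles $L$ for each $D$. So the set has $n^{2g+\sum(|B_j|-1)}=\#A_v$ elements, and it suffices to prove injectivity. Let $\varphi:L_\chi\cong L_{\chi'}$ and $D_\chi=D_{\chi'}$. Then $\varphi^n$ and the two $n$-th power maps to $\mathcal O(-D)$ differ by a constant in $k^\times=(k^\times)^n$; rescale $\varphi$ to make the constant $1$. For a nonzero rational section $s$ of $L_\chi$ and $s'=\varphi(s)$ we have $s^n=s'^n$ in $k(Y_v)$, so $s'=\zeta s$ with $\zeta\in\mu_n\subset k$, and $\chi'=\chi$. $\square$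

**Step 2: what Frobenius does to a pair.** Let $F$ be $s\mapsto s^p$ on $\mathcal O_{Y_v}$. It maps $L_\chi$ to $L_{\chi^p}$. Locally $\pi^{jp}=\pi^{j'}z^{\lfloor jp/e\rfloor}$ with $0\le j'<e$, and $j/e=d_x/n$. So
$$L_{\chi^p}\cong L_\chi^p(E),\qquad E=\sum_x\lfloor pd_x/n\rfloor\,x,\qquad D_{\chi^p}=pD_\chi-nE,\tag{4.1}$$
and $F$ on $H^1(Y_v,\mathcal O)=\bigoplus_\chi H^1(Z,L_\chi)$ is, on each summand, the map induced by $L_\chi\to L_\chi^p\subset L_\chi^p(E)$, $s\mapsto s^p$.

**Step 3: the $p$-rank as a sum over characters.** Since $F^t-1$ is surjective on $H^0(Y_v,\mathcal O)=k$, the Artin–Schreier sequence $0\to\mathbb F_q\to\mathcal O\xrightarrow{F^t-1}\mathcal O\to0$ gives $H^1(Y_v,\mathbb F_q)=H^1(Y_v,\mathcal O)^{F^t=1}$. The exponent of $A_v$ divides $n$ and $\mu_n\subset\mathbb F_q$, so $H^1(Y_v,\mathbb F_q)$ is the sum of its $\chi$-parts. As $\chi^q=\chi$, $F^t$ preserves $H^1(Z,L_\chi)$. Hence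
$$\sigma(Y_v)=\sum_{\chi\in A_v^\vee}\gamma_\chi,\qquad\gamma_\chi=\dim_{\mathbb F_q}H^1(Y_v,\mathbb F_q)[\chi]=\text{stable rank of }F^t\text{ on }H^1(Z,L_\chi).\tag{4.2}$$
So $\sigma(Y_v)/\#A_v$ is the average of $\gamma_\chi$ over $A_v^\vee$.

**Step 4: two properties of $\gamma_\chi$.** First, $0\le\gamma_\chi\le h^1(L_\chi)\le g+|S|$, because $\deg L_\chi=-\deg D_\chi/n\ge-|S|$ and $h^0(L_\chi)\le1$. Second,
$$\gamma_{\chi^p}=\gamma_\chi,\tag{4.3}$$
because $\mathrm{id}\otimes\mathrm{Frob}$ on $H^1(Y_v,\mathbb F_p)\otimes\mathbb F_q=H^1(Y_v,\mathbb F_q)$ commutes with $A_v$ and maps the $\chi$-part semilinearly and bijectively onto the $\chi^p$-part.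

## 5. Fermat curves in characteristic 2: $h^1$ is the wrong guess

One might expect $\gamma_\chi$ to be close to $h^1(L_\chi)$ for most $\chi$. The case $Z=\mathbb P^1$, $S=\{0,\infty,1\}$ marked (type $(0,3)$), $p=2$, shows what happens instead.

Here $\Gamma^*$ has two vertices and three parallel edges, so $S$ is one block, $m=1$ and $\#A=n^2$. A character is a triple $d=(d_0,d_\infty,d_1)$ with $0\le d_x<n$ and $\sum d_x=sn$, $s\in\{0,1,2\}$. Then $L_\chi=\mathcal O(-s)$, so $h^1(L_\chi)=1$ if $s=2$ and $0$ otherwise. There are $\frac12(n-1)(n-2)$ triples with $s=2$ (replace $d_x$ by $n-d_x$ to reduce to $s=1$), so the average of $h^1$ tends to $\frac12$.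

But by (4.3) $\gamma_\chi\le h^1(L_{\chi^{2^i}})$ for *every* $i$. So $\gamma_\chi\ne0$ requires $s=2$ for all $\chi^{2^i}$. By (4.1), passing from $\chi$ to $\chi^2$ changes $s$ into $2s-\deg E$, where $\deg E$ is the number of $x$ with first binary digit $\lfloor2d_x/n\rfloor=1$. The binary expansion of $d_x/n$ is periodic with period the $t$ digits of $d_x$. So $s$ stays equal to $2$ iff in each of the $t$ positions exactly two of the three strings have the digit $1$. Recording the point whose digit is $0$, and remembering that no string may be all ones ($d_x<n$), we get the surjections from the $t$ positions to $\{0,\infty,1\}$: there are $3^t-3\cdot2^t+3$ of them. Conversely, such a triple has $\sum d_x=2(2^t-1)=2n$, and so do its shifts.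

For these, $F$ at each step is nonzero. With the Čech basis $1/(XY)$ of $H^1(\mathbb P^1,\mathcal O(-2))$, where $0$ is $X=0$ and $\infty$ is $Y=0$, it sends $1/(XY)$ to the class of $s_E/(X^2Y^2)$ with $s_E$ one of $XY$, $X(X-Y)$, $Y(X-Y)$, and the coefficient of $1/(XY)$ is $1,-1,1$. So $\gamma_\chi=1$ and
$$\gamma^{\rm av}_{2,n}=\frac{3^t-3\cdot2^t+3}{(2^t-1)^2}\longrightarrow0 .$$
Two lessons. The orbit $\chi,\chi^p,\chi^{p^2},\dots$ visits many degrees, and the *smallest* one visited bounds $\gamma_\chi$. And almost every orbit visits every open region of the parameter space, so the limit should be a minimum. In general, however, $h^1$ has to be replaced by the rank of a product of Frobenius maps, and for $g\ge1$ this rank also depends on $L$.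

## 6. Words and the integer $r_v$

**The torus of inertia vectors.** Let
$$\mathbb T=\prod_j\Big\{\alpha\in(\mathbb R/\mathbb Z)^{B_j}:\sum_x\alpha_x=0\Big\}\cong(\mathbb R/\mathbb Z)^N,\qquad N=\sum_j(|B_j|-1),$$
using as coordinates all $\alpha_x$ except one per block. Represent each $\alpha_x$ in $[0,1)$. Put $s_j(\alpha)=\sum_{x\in B_j}\alpha_x\in\mathbb Z$, $|s|=\sum_js_j$, $E(\alpha)=\sum_x\lfloor p\alpha_x\rfloor x$, and
$$w_l(\alpha)=\big(s(\alpha);\,E(\alpha),E(p\alpha),\dots,E(p^{l-1}\alpha)\big).$$
Since $p\alpha_x$ is represented by $p\alpha_x-\lfloor p\alpha_x\rfloor$, we have $|s(p\alpha)|=p|s(\alpha)|-\deg E(\alpha)$.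

Let $\mathbb T_l=\{\alpha\in\mathbb T:\ p^i\alpha_x\ne0\text{ for }0\le i\le l,\ x\in S'\}$. Its complement is a finite union of closed subgroups of positive codimension, so $\mathbb T_l$ is open and nonempty. The integers $s_j(\alpha)$ and $\lfloor p\cdot p^{i}\alpha_x\rfloor$ can only jump where $p^{i}\alpha_x$ or $p^{i+1}\alpha_x$ is $0$, so $w_l$ is locally constant on $\mathbb T_l$. Its values there form a finite set $\mathcal W_l=w_l(\mathbb T_l)$ of *words of length $l$*; put $\mathcal W=\bigsqcup_{l\ge0}\mathcal W_l$.

On $\mathbb T_0$, if $|B_j|\ge2$ then all $\alpha_x\in(0,1)$ for $x\in B_j$, so $1\le s_j\le|B_j|-1$; for singletons $s_j=0$. So $|s|\ge1$ if $m\ge1$, $|s|=0$ if $m=0$, and always $|s|\le|S|$.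

**Frobenius along a word.** Let $w=w_l(\alpha)\in\mathcal W_l$ and
$$E_w=\sum_{i=1}^lp^{l-i}E(p^{i-1}\alpha),\qquad d=|s(\alpha)|,\qquad d'=|s(p^l\alpha)|=p^ld-\deg E_w .$$
These depend only on $w$. Write $P_d=\mathrm{Pic}^{-d}(Z)$. For $L\in P_d$ the map $s\mapsto s^{p^l}$ from $L$ to $L^{p^l}\subset L^{p^l}(E_w)$ induces a $p^l$-linear map
$$\Phi_{w,L}:H^1(Z,L)\to H^1(Z,L^{p^l}(E_w)),\qquad L^{p^l}(E_w)\in P_{d'} .$$
It is the composite of the one-step maps $H^1(L_{i-1})\to H^1(L_i)$, where $L_0=L$ and $L_i=L_{i-1}^p(E(p^{i-1}\alpha))$.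

Let $U_w=P_d$ if $m\ge1$, and $U_w=\{L\in P_0:L^{p^l}\not\cong\mathcal O\}$ if $m=0$ (then $\alpha=0$, $E_w=0$, $d=d'=0$). As $v\notin V^0$, $m=0$ forces $g\ge1$, so $U_w\ne\emptyset$. For $L\in U_w$ neither $L$ nor $L^{p^l}(E_w)$ has sections (negative degree, or degree $0$ and nontrivial), so source and target of $\Phi_{w,L}$ have dimensions $g-1+d$ and $g-1+d'$.

**Definition 6.1.** $\rho(w)=\max_{L\in U_w}\mathrm{rank}\,\Phi_{w,L}$, and $r=r_v=\min_{w\in\mathcal W}\rho(w)$.

*Example 6.2.* In Section 5, points $\alpha\in\mathbb T_0$ with $|s(\alpha)|=1$ give a word of length $0$ with $H^1(\mathcal O(-1))=0$. So $\rho=0$ for this word and $r_v=0$, in agreement with the limit found there.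

**Link with characters.** Let $\chi\leftrightarrow(L,D)$ and $\alpha=D/n\in\mathbb T[n]$. By (4.1), $\chi^{p^i}$ corresponds to $p^i\alpha$. If $d_x\ne0$ for all $x\in S'$, then $\alpha\in\mathbb T_l$ for *all* $l$, since $(p,n)=1$. With $w=w_l(\alpha)$ we have $\deg L=-|s(\alpha)|$, $L_{\chi^{p^l}}\cong L^{p^l}(E_w)$, and under this isomorphism
$$\Phi_{w,L}\ \text{ is }\ F^l:H^1(L_\chi)\to H^1(L_{\chi^{p^l}}).\tag{6.1}$$
If $m=0$, then $D=0$; so if $L\not\cong\mathcal O$, then $L$ has order dividing $n$, prime to $p$, and $L\in U_w$ for all $w$.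

**Almost every orbit meets a given open set.** This makes the "second lesson" of Section 5 precise.

**Lemma 6.3.** Let $U\subset\mathbb T$ be open and nonempty. The proportion of $\alpha\in\mathbb T[p^t-1]$ such that $p^i\alpha\notin U$ for all $0\le i<t$ is $O(\theta^t)$ for some $\theta<1$.

*Proof.* If $N=0$ then $\mathbb T=U$ is a point. Otherwise, for some $l\ge1$, $U$ contains a half-open box in which the first $l$ base-$p$ digits of each of the $N$ coordinates are prescribed. An element of $\mathbb T[n]$ is given by $N$ arbitrary coordinates $d/n$, $0\le d<n=p^t-1$. The expansion of $d/n=\sum_{i\ge1}dp^{-ti}$ is periodic, with period the $t$ digits of $d$ (not all equal to $p-1$), and multiplication by $p$ shifts it. The period contains $\lfloor t/l\rfloor$ disjoint windows of length $l$; if one window shows the prescribed digits in all coordinates, then $p^i\alpha\in U$ for its starting position $i$. The number of $N$-tuples of digit strings of length $t$ with no such window is at most $p^{tN}(1-p^{-lN})^{\lfloor t/l\rfloor}$. Divide by $n^N\ge(p^t/2)^N$.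 $\square$

## 7. The price of iterating Frobenius, and how to pay less

We want $\gamma_\chi=r$ for most $\chi$. Fix $D$ and let $L$ vary over the $n^{2g}$ solutions of $L^n\cong\mathcal O(-D)$. The natural plan is this: the rank of $F^l$ on $H^1(L)$ is maximal for general $L\in P_d$ and drops on a proper closed subset; bound the number of solutions $L$ there.

Section 8 shows that this subset is contained in a divisor whose class grows like $p^l$, and that it contains at most $C_0(p^l+1)n^{2g-2}$ solutions. With $n\approx p^t$, their proportion is about $p^{l-2t}$. So: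

- The stable rank of $T=F^t$ on a space of dimension $h$ is the rank of $T^h=F^{ht}$. Taking $l=ht$ gives the bound $p^{(h-2)t}$, which says nothing as soon as $h\ge2$.
- Taking $l=t$ gives a useful bound, $p^{-t}$, but only for the rank of $T$, which can exceed the stable rank, as the example $T(x,y)=(0,x^q)$ shows.
- Moreover the general rank of $F^l$ is $\rho(w)$ for $w=w_l(\alpha)$. This word changes with $D$ and its length grows with $t$; nothing forces the numbers $\rho(w)$ to agree.

The way out is to use two words. The minimum $r$ in Definition 6.1 is attained by one word $w_0$ of some *fixed* length $l_0$. By Lemma 6.3 almost every orbit passes through $w_0$, and by (4.3) we may rotate the orbit so that it *starts* with $w_0$. Then after only $l_0$ steps the rank is already at most $r$. On the other hand, every word has $\rho\ge r$, whatever its length. So if we go around the orbit once and then through $w_0$ once more, for most $L$ the rank is still at least $r$. The total length is $l=t+l_0$, well below $2t$. The next lemma says that this is enough.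

**Lemma 7.1.** Let $H,H'$ be finite-dimensional $k$-spaces, let $G:H\to H'$ and $R:H'\to H$ be semilinear (for powers of Frobenius), and $T=R\circ G$. If $\mathrm{rank}\,G\le r$ and $\mathrm{rank}(G\circ T)\ge r$, then $T$ has stable rank $r$.

*Proof.* We have $r\le\mathrm{rank}(GT)\le\mathrm{rank}\,T\le\mathrm{rank}\,G\le r$, so all these ranks equal $r$. As $\ker G\subset\ker T$ and both have codimension $r$, $\ker G=\ker T$. As $\mathrm{rank}(GT)=\dim\mathrm{im}\,T$, $G$ is injective on $\mathrm{im}\,T$. So $\mathrm{im}\,T\cap\ker T=\mathrm{im}\,T\cap\ker G=0$. Hence $T(\mathrm{im}\,T)\subset\mathrm{im}\,T$ has dimension $r$ and equals $\mathrm{im}\,T$. So $T^jH=\mathrm{im}\,T$ for all $j\ge1$. $\square$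

## 8. Few torsion translates lie on a Frobenius-degeneracy divisor

**Proposition 8.1.** Assume $g\ge1$. There is a constant $C_0$ (depending on $Z,S,r$) such that for all $l\ge0$, all $w\in\mathcal W_l$ (with starting degree $d$), all $n\ge1$ prime to $p$ and all $\mathcal N\in\mathrm{Pic}^{-nd}(Z)$:
$$\#\{L\in U_w:\ L^n\cong\mathcal N,\ \mathrm{rank}\,\Phi_{w,L}<r\}\le C_0\,(p^l+1)\,n^{2g-2}.$$

The point is that $C_0$ does not depend on $w$, $l$ or $n$. If $r=0$ the set is empty; assume $r\ge1$.

**Step 1: put the spaces $H^1(Z,L)$ into sheaves, and fix one ample bundle for all words.** Fix $z_0\in Z(k)$ and identify $P_d$ with $J=\mathrm{Pic}^0(Z)$ by $L\mapsto L(dz_0)$. Let $\mathcal L_d$ be the Poincaré bundle on $Z\times P_d$ trivialized along $z_0\times P_d$, let $\pi$ be the projection to $P_d$, and $\mathcal E_d=R^1\pi_*\mathcal L_d$, a coherent sheaf. As $\pi$ is flat and proper of relative dimension $1$, formation of $R^1$ commutes with arbitrary base change; in particular the fibre of $\mathcal E_d$ at $L$ is $H^1(Z,L)$. A coherent sheaf with constant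 fibre dimension on a reduced scheme is locally free. So $\mathcal E_d$ is locally free on $P_d$ if $d\ge1$, and on $P_0\setminus\{\mathcal O\}$ if $d=0$.

By Serre's theorem choose a very ample $M$ on $J$ such that for all $0\le d\le|S|$ the sheaves $\wedge^r\mathcal E_d\otimes M$ and $\mathcal Hom(\wedge^r\mathcal E_d,\mathcal O)\otimes M$ are globally generated (with $P_d=J$). This choice depends only on $Z,S,r$. All starting and ending degrees of words lie in $[0,|S|]$.

**Step 2: make $\Phi_{w,L}$ the fibre of a linear map of sheaves.** Write $Q=p^l$, and let a superscript $(Q)$ denote base change along the $Q$-Frobenius of $k$. Let $Fr:Z\to Z^{(Q)}$ be the relative Frobenius, a finite $k$-morphism. The absolute $Q$-Frobenius of $Z$ is $Fr$ followed by the projection $Z^{(Q)}\to Z$, so $Fr^*L^{(Q)}=L^Q$. Let $V_w:P_d^{(Q)}\to P_{d'}$ be the morphism $L_1\mapsto Fr^*L_1(E_w)$. Then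
$$\mathcal G:=(Fr\times1)^*\mathcal L_d^{(Q)}(E_w\times P_d^{(Q)})\cong(1\times V_w)^*\mathcal L_{d'}.$$
Indeed the two agree on $Z\times\{L_1\}$ for all $L_1$, and both are trivial along $z_0\times P_d^{(Q)}$, so the see-saw principle applies.

On $Z^{(Q)}\times P_d^{(Q)}$ we have maps
$$\mathcal L_d^{(Q)}\to(Fr\times1)_*(Fr\times1)^*\mathcal L_d^{(Q)}\to(Fr\times1)_*\mathcal G .$$
Apply $R^1$ of the projection to $P_d^{(Q)}$. The left side gives $\mathcal E_d^{(Q)}$, by flat base change. The right side gives $V_w^*\mathcal E_{d'}$, because $Fr\times1$ is finite and $\mathcal E_{d'}$ commutes with base change. So we get an $\mathcal O$-linear map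
$$\Phi:\mathcal E_d^{(Q)}\to V_w^*\mathcal E_{d'}.$$
By base change its fibre at $L^{(Q)}$ is the linear map $k\otimes_{\mathrm{Frob}_Q}H^1(Z,L)=H^1(Z^{(Q)},L^{(Q)})\to H^1(Z,L^Q(E_w))$ that comes from pulling sections back along the absolute Frobenius, $s\mapsto s^Q$. This is the linearization of $\Phi_{w,L}$, and it has the same rank, since the image of $\Phi_{w,L}$ is already a $k$-subspace. As $k$ is perfect, $L\mapsto L^{(Q)}$ is a bijection $P_d(k)\to P_d^{(Q)}(k)$.

**Step 3: a divisor containing the bad bundles.** Let $a\in H^0(P_d^{(Q)},\wedge^r\mathcal E_d^{(Q)}\otimes M^{(Q)})$ and let $b:\wedge^r\mathcal E_{d'}\to M$ be a homomorphism on $P_{d'}$, that is, a global section of $\mathcal Hom(\wedge^r\mathcal E_{d'},\mathcal O)\otimes M$. Put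
$$\tau_{a,b}=(V_w^*b)\circ(\wedge^r\Phi)(a)\in H^0(P_d^{(Q)},\,M^{(Q)}\otimes V_w^*M).$$
No local freeness is needed for this definition. Let $L\in U_w$. Then $\mathcal E_d$ is locally free near $L$, and $\mathcal E_{d'}$ is locally free near $V_w(L^{(Q)})=L^Q(E_w)$ (if $d=0$ or $d'=0$, then $m=0$ and $L^Q\not\cong\mathcal O$, hence also $L\not\cong\mathcal O$). So by global generation the values of the $a$'s at $L^{(Q)}$ span $\wedge^r$ of the fibre of $\mathcal E_d^{(Q)}$ (up to the twist), and the values of the $b$'s span the dual of $\wedge^r$ of the fibre of $\mathcal E_{d'}$. Hence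
$$\text{some }\tau_{a,b}\text{ is nonzero at }L^{(Q)}\iff\wedge^r\Phi\ne0\text{ on the fibre}\iff\mathrm{rank}\,\Phi_{w,L}\ge r.$$
Since $\rho(w)\ge r$, there is $L\in U_w$ with $\mathrm{rank}\,\Phi_{w,L}\ge r$. So some $\tau=\tau_{a,b}$ is not identically $0$ on the irreducible variety $P_d^{(Q)}$. Fix it and let $\Delta=\mathrm{div}(\tau)$. Every $L\in U_w$ with $\mathrm{rank}\,\Phi_{w,L}<r$ has $L^{(Q)}\in\Delta$.

**Step 4: the class of $\Delta$ grows only linearly in $Q$.** Let $\equiv$ denote numerical equivalence. Up to translations, which do not change numerical classes, $V_w$ is the homomorphism $V=Fr^*:J^{(Q)}\to J$. Let $F_J:J\to J^{(Q)}$, $L\mapsto L^{(Q)}$, be the relative Frobenius of $J$. Then $V\circ F_J=[Q]$, since $Fr^*L^{(Q)}=L^Q$. So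
$$F_J^*V^*M=[Q]^*M\equiv M^{Q^2},\qquad F_J^*M^{(Q)}\cong M^Q .$$
Now $F_J^*$ is injective modulo $\equiv$: it is finite and surjective, so for a curve $B\subset J^{(Q)}$ and a curve $B'\subset J$ mapping onto $B$, the projection formula gives $F_J^*N\cdot B'=\deg(B'/B)\,N\cdot B$. Hence $V_w^*M\equiv V^*M\equiv(M^{(Q)})^Q$, and
$$\mathcal O(\Delta)\equiv(M^{(Q)})^{Q+1}.$$

**Step 5: count by intersecting.** Under $P_d\cong J$, the set $\{L:L^n\cong\mathcal N\}$ becomes a fibre of $[n]$ on $J$, and $L\mapsto L^{(Q)}$ maps it bijectively to a fibre $[n]^{-1}(y)\subset J^{(Q)}$. We bound $\#(\Delta\cap[n]^{-1}(y))$. Since $M^{(Q)}$ is very ample, the members of $|M^{(Q)}|$ through $y$ have base locus $\{y\}$. So for any positive-dimensional irreducible closed subset, a general member through $y$ does not contain it. Choose successively $H_1,\dots,H_{g-1}\in|M^{(Q)}|$ through $y$ such that $H_i$ contains no positive-dimensional irreducible component of $[n](\Delta)\cap H_1\cap\dots\cap H_{i-1}$. Each choice lowers the dimension of the positive-dimensional components, and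 $\dim[n](\Delta)\le g-1$; so $[n](\Delta)\cap\bigcap_iH_i$ is finite. As $[n]$ is finite, $\Delta\cap\bigcap_i[n]^{-1}H_i$ is finite, and it contains $\Delta\cap[n]^{-1}(y)$. (For $g=1$ there are no $H_i$ and $\Delta$ itself is finite.)

If $g$ effective divisors on a smooth projective $g$-dimensional variety have finite intersection, it has at most as many points as the intersection number. With $[n]^*M^{(Q)}\equiv(M^{(Q)})^{n^2}$ we get
$$\#\big(\Delta\cap[n]^{-1}(y)\big)\le\Delta\cdot([n]^*M^{(Q)})^{g-1}=(Q+1)\,n^{2g-2}\,\big((M^{(Q)})^g\big)=(Q+1)\,n^{2g-2}\,(M^g).$$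
Take $C_0=(M^g)$. $\square$

If $g=0$, each $P_d$ is a point (and $m\ge1$), so $\mathrm{rank}\,\Phi_{w,L}=\rho(w)\ge r$ always: there are no bad bundles.

## 9. Almost every character has $\gamma_\chi=r_v$

**Theorem 9.1.** For $v\notin V^0$, the proportion of $\chi\in A_v^\vee$ (with $n=p^t-1$) such that $\gamma_\chi\ne r_v$ is $O(\theta^t)$ for some $\theta<1$. Hence $\sigma(Y_v)/\#A_v=r_v+O(\theta^t)$.

**Step 1: discard the bad inertia vectors.** Fix $w_0\in\mathcal W_{l_0}$ with $\rho(w_0)=r$, and let $U_0=\{\alpha\in\mathbb T_{l_0}:w_{l_0}(\alpha)=w_0\}$, which is open and nonempty. Let $t\ge l_0$ (smaller $t$ are absorbed in the constant). For uniformly distributed $\chi\leftrightarrow(L,D)$, the point $\alpha=D/n$ is uniform in $\mathbb T[n]$, by Lemma 4.1. Consider two conditions on $D$.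

(i) $d_x\ne0$ for all $x\in S'$. For $x\in S'$ the coordinate map $\mathbb T[n]\to\frac1n\mathbb Z/\mathbb Z$ is a surjective homomorphism, so (i) fails with proportion at most $|S'|/n$.

(ii) $p^{i_0}\alpha\in U_0$ for some $0\le i_0<t$. This fails with proportion $O(\theta^t)$, by Lemma 6.3.

**Step 2: rotate the orbit so that it starts with $w_0$.** Fix $D$ satisfying (i) and (ii), with a choice of $i_0$. As $(p,n)=1$, $\chi\mapsto\chi^{p^{i_0}}$ is an automorphism of $A_v^\vee$. It preserves $\gamma$ by (4.3) and it preserves (i). It maps the characters with inertia vector $\alpha$ bijectively onto those with inertia vector $p^{i_0}\alpha$. So, to count the $L$ with $\gamma_\chi\ne r$, we may assume $\alpha\in U_0$.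

**Step 3: one turn plus $l_0$ steps.** By (i), $\alpha\in\mathbb T_{t+l_0}$. Let $w=w_{t+l_0}(\alpha)$; then $\rho(w)\ge r$ by definition of $r$. Let $L^n\cong\mathcal O(-D)$, with $L\not\cong\mathcal O$ if $m=0$, so that $L\in U_w\cap U_{w_0}$ (end of "Link with characters" in Section 6). I claim:
$$\text{if }\mathrm{rank}\,\Phi_{w,L}\ge r,\ \text{ then }\ \gamma_\chi=r.$$
Put $H=H^1(L_\chi)$, $H'=H^1(L_{\chi^{p^{l_0}}})$, $G=F^{l_0}:H\to H'$ and $R=F^{t-l_0}:H'\to H^1(L_{\chi^{p^t}})=H$, using $\chi^{p^t}=\chi$. Then $R\circ G=F^t=:T$. By (6.1), $G=\Phi_{w_0,L}$, so $\mathrm{rank}\,G\le\rho(w_0)=r$. Also by (6.1), $\Phi_{w,L}=F^{t+l_0}=G\circ T$, so $\mathrm{rank}(G\circ T)\ge r$. Lemma 7.1 says that $T$ has stable rank $r$, which is $\gamma_\chi$ by (4.2).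

**Step 4: count the exceptions.** If $g\ge1$, apply Proposition 8.1 with $\mathcal N=\mathcal O(-D)$ and the word $w$ of length $t+l_0$. For each $D$ satisfying (i) and (ii), at most $C_0(p^{t+l_0}+1)n^{2g-2}+1$ of the $n^{2g}$ bundles $L$ give $\gamma_\chi\ne r$; the "$+1$" is for $L=\mathcal O$ when $m=0$. As a proportion this is at most
$$C_0\,\frac{p^{t+l_0}+1}{(p^t-1)^2}+\frac1{n^{2g}}=O(p^{-t}),$$
because $l_0$ is fixed. If $g=0$ there are no exceptions. Together with Step 1 this proves the first statement. As $\gamma_\chi$ and $r$ lie in $[0,g+|S|]$, the statement on averages follows. $\square$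

**Proof of Theorem A.** Theorem 9.1 is (3.5). Insert it in (3.4), where the last three terms are $\#E^{br}-\#V^0+O(1/n)$ and the vertices of $V^0$ contribute no $p$-rank. Take the largest of the finitely many $\theta$'s and of $1/p$. $\square$

## 10. The upper bound $\sum_vg_v+\beta-1$

**Step 1: bound $r_v$ by one word of length $0$.** Let $v\notin V^0$. The point $\alpha$ with $\alpha_x=1/|B_j|$ for $x\in B_j$ (which is $0\in\mathbb R/\mathbb Z$ if $|B_j|=1$) lies in $\mathbb T_0$ and has $|s|=m_v$. For its word of length $0$, $\Phi_{w,L}$ is the identity of $H^1(L)$, of dimension $g_v-1+m_v$ for $L\in U_w$. So $r_v\le g_v-1+m_v$. For $v\in V^0$ we have $g_v-1+m_v=-1$. So Theorem A gives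
$$\mathrm{Avr}_p(\Pi_{X^\bullet})\le\sum_v(g_v-1+m_v)+\#E^{br},$$
with equality iff $r_v=g_v-1+m_v$ for all $v\notin V^0$.

**Step 2: $m_v$ counts graph blocks.** Two distinct non-loop edges at $v$ have their other ends in the same component of $\Gamma^*-v$ iff they lie on a common cycle, that is, iff they lie in the same graph block. Each loop at $v$ is a graph block and gives a block at $v$ of size $2$. Conversely, a non-bridge graph block containing $v$, other than a loop, has an edge at $v$, and this edge lies on a cycle, so the graph block has at least two edges at $v$. Hence $m_v$ is the number of non-bridge graph blocks containing $v$.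

**Step 3: count incidences in a tree.** Let $V^*$ be the vertex set of $\Gamma^*$, $br$ its number of bridges, and for $\infty$ let $m_\infty$ be the number of non-bridge graph blocks containing it. Consider the incidence graph of vertices and graph blocks. It is a tree. It is connected because $\Gamma^*$ is. Suppose it had a cycle through distinct vertices $v_1,\dots,v_h$ and distinct graph blocks $B^{(1)},\dots,B^{(h)}$, $h\ge2$. Choose simple paths from $v_i$ to $v_{i+1}$ inside $B^{(i)}$. They have no edge in common, so together they form a closed trail, which is a union of edge-disjoint cycles. Each cycle lies in one graph block, so the path inside $B^{(1)}$ would be a union of edge-disjoint cycles, with even degree everywhere; but it has odd degree at $v_1\ne v_2$. Contradiction.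

A tree has one vertex more than it has edges, and a bridge is incident to two vertices. So $\#V^*+\beta+br-1=\sum_{v\in V^*}m_v+2\,br$, that is,
$$\sum_{v\in V^*}m_v=\#V^*+\beta-br-1.$$

**Step 4: remove $\infty$.** Let $V$ be the vertex set of $\Gamma$. We claim $\sum_{v\in V}m_v=\#V+\beta-\#E^{br}-1$.

- If $n_X=0$, this is the formula of Step 3.
- If $n_X=1$, then $\#V^*=\#V+1$, the open edge is a bridge so $br=\#E^{br}+1$, and $m_\infty=0$.
- If $n_X\ge2$, any two open edges lie on a common cycle since $\Gamma$ is connected. So $br=\#E^{br}$, $m_\infty=1$, and $\#V^*=\#V+1$.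

In each case the claim follows. Inserting it in Step 1 gives $\mathrm{Avr}_p\le\sum_vg_v+\beta-1$ with the stated equality condition. This proves Theorem B(1). $\square$

In example (c) of Section 3, $\beta=0$ and $\sum_vg_v+\beta-1=2$: there equality holds.

## 11. The curves $X_\lambda$: the limit depends on moduli

**Step 1: reduce to scalars.** For $X_\lambda$ there is one vertex, $Z=\mathbb P^1$, with blocks $\{0,\infty\}$ and $\{1,\lambda\}$ from the two loops, and $E^{br}=V^0=\emptyset$. So $\mathrm{Avr}_p=r$ by Theorem A. On $\mathbb T_0$ we always have $s=(1,1)$. So $L=\mathcal O(-2)$ at every stage, $H^1$ is one-dimensional, and $r\in\{0,1\}$.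

**Step 2: compute the one-step maps.** Let $\alpha=(a,1-a;b,1-b)\in\mathbb T_1$, so $pa,pb\notin\mathbb Z$. Then $E(\alpha)$ has coefficients $(e,p-1-e;f,p-1-f)$ at $(0,\infty;1,\lambda)$, where $e=\lfloor pa\rfloor$, $f=\lfloor pb\rfloor$, and all pairs $(e,f)\in\{0,\dots,p-1\}^2$ occur. Let $X,Y$ be homogeneous coordinates with $x=X/Y$. The inclusion $\mathcal O(-2p)\subset\mathcal O(-2p)(E)\cong\mathcal O(-2)$ is multiplication by the form with divisor $E$. So in the Čech basis $1/(XY)$ of $H^1(\mathbb P^1,\mathcal O(-2))$ the one-step map sends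
$$\frac1{XY}\longmapsto\frac{X^eY^{p-1-e}(X-Y)^f(X-\lambda Y)^{p-1-f}}{X^pY^p}\ \text{ with class }\ c\cdot\frac1{XY},$$
where $c$ is the coefficient of $X^{p-1}Y^{p-1}$ in the numerator:
$$c=c_{e,f}(\lambda)=\text{coefficient of }x^{p-1-e}\text{ in }(x-1)^f(x-\lambda)^{p-1-f}.$$

**Step 3: the criterion.** $\Phi_{w,L}$ is a composite of such semilinear maps between one-dimensional spaces, and words of length $1$ realize all $(e,f)$. If some $c_{e,f}(\lambda)=0$, a word of length $1$ has $\rho=0$, so $r=0$. If all are nonzero, every $\Phi_{w,L}$ is nonzero and $r=1$. As $p-1-e$ runs through $0,\dots,p-1$, this is the stated criterion.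

**Step 4: general $\lambda$ gives $1$.** As a polynomial in $\lambda$,
$$c_{e,f}=\sum_{i+j=p-1-e}\binom fi(-1)^{f-i}\binom{p-1-f}j(-\lambda)^{p-1-f-j},\qquad 0\le i\le f,\ 0\le j\le p-1-f .$$
The sum is nonempty since $0\le p-1-e\le p-1=f+(p-1-f)$. Its terms have distinct powers of $\lambda$, and the binomials have upper entries less than $p$, so they are nonzero mod $p$. So $c_{e,f}\ne0$ as a polynomial, and only finitely many $\lambda$ have some $c_{e,f}(\lambda)=0$.

**Step 5: $\lambda=2$ gives $0$ for $p\ge3$.** The coefficient of $x$ in $(x-1)(x-\lambda)^{p-2}$ is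
$$(-\lambda)^{p-2}-(p-2)(-\lambda)^{p-3}=(-\lambda)^{p-3}(2-\lambda),$$
which vanishes at $\lambda=2$, and $2\ne0,1$ in $k$. So $\mathrm{Avr}_p(\Pi_{X_2})=0$, while $\mathrm{Avr}_p(\Pi_{X_\lambda})=1=\sum_vg_v+\beta-1$ for general $\lambda$ (here $\beta=2$). Both curves have the same dual graph and genera. This proves Theorem B(2). $\square$

*Small characteristics.* For $p=2$ the polynomials are $x-\lambda$ and $x-1$, whose coefficients are nonzero, so $\mathrm{Avr}_2=1$ for every $\lambda$. For $p=3$ they are $(x-\lambda)^2$, $(x-1)^2$ and $(x-1)(x-\lambda)=x^2-(1+\lambda)x+\lambda$. Only the last can have a zero coefficient, exactly when $\lambda=-1=2$. So $\mathrm{Avr}_3(\Pi_{X_\lambda})=0$ for $\lambda=2$ and $1$ for all other $\lambda$.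

## 12. Equality when $m_v\le1$, granting Tamagawa's theorem on smooth curves

This last remark is not used above and relies on a quoted theorem. Tamagawa's theorem (*On the tame fundamental groups of curves over algebraically closed fields of characteristic $>0$*) states that for a smooth pointed stable curve of type $(g,n)$, $\mathrm{Avr}_p=g-1$ if $n\le1$ and $\mathrm{Avr}_p=g$ if $n\ge2$. Granting it, equality holds in Theorem B(1) whenever $m_v\le1$ for all $v$.

Indeed singleton blocks play no role in Definition 6.1, since $\alpha_x=0$ there. So for $v\notin V^0$ the integer $r_v$ is the one attached to $X_v$ with the single block $S'$ (or with $S'=\emptyset$). If $g_v=0$, then $m_v=1$; in this case, and if $(g_v,m_v)=(1,0)$, we have $0\le r_v\le g_v-1+m_v=0$. Otherwise $(X_v,S')$ is a smooth pointed stable curve, with $S'=\emptyset$ or $\#S'\ge2$. For it Theorem A gives $\mathrm{Avr}_p=r_v$, and the quoted theorem gives $r_v=g_v-1+m_v$.
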